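# Semistrong edge-colorings of planar graphs with $2\Delta+O(1)$ colors

## 1. The guess $2\Delta$, tested on small planar graphs

How many colors are needed to color the edges of a planar graph of maximum degree $\Delta$ so that every color class is a *semistrong* matching? The first answer one would guess is $2\Delta$. Let us say what the words mean, see where this guess comes from, and test it.

All graphs are finite and simple; where multigraphs occur, we say so. For a matching $M$ in $G$ let $V(M)$ be the set of vertices covered by $M$, and $G[V(M)]$ the subgraph they induce.

**Definition.** A matching $M$ is *strong* if $\Delta(G[V(M)])=1$, and *semistrong* if every edge of $M$ has an endpoint of degree one in $G[V(M)]$. A strong (semistrong) edge-coloring is one in which every color class is a strong (semistrong) matching. The least numbers of colors are $\chi'_s(G)$ and $\chi'_{ss}(G)$.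

In the path $a\,b\,c\,d$, the matching $\{ab,cd\}$ is semistrong ($a$ and $d$ have degree one) but not strong. In the cycle $C_4$, two opposite edges are not semistrong, since all four vertices have degree two. In the path $1\,2\,3\,4\,5\,6$, the matching $\{12,34,56\}$ is not semistrong, because $3$ and $4$ both have degree two. A strong matching is semistrong, so $\chi'_{ss}\le\chi'_s$. A subset of a semistrong matching is semistrong, because passing to fewer covered vertices can only lower degrees, and a covered vertex keeps degree at least one. So if two edges cannot form a semistrong matching by themselves, they never share a color.

Now some tests. A star $K_{1,n}$ needs $n=\Delta$ colors. In $K_{2,n}$, two disjoint edges span a $C_4$, so no two edges share a color, and $2n=2\Delta$ colors are needed. The same happens in $K_{3,n}$, which would force $3\Delta$, but planar graphs contain no $K_{3,3}$. This is the reason for guessing $2\Delta$. In $K_4$ two disjoint edges span everything, so all six edges get different colors, and $6=2\Delta$. In $C_5$ two disjoint edges span a path on four vertices, so they may share a color; a matching has at most two edges, so three colors are needed and suffice, and $3<4=2\Delta$.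

The octahedron breaks the guess. Each of its vertices is nonadjacent to exactly one other vertex. Hence among the four ends of two disjoint edges, each vertex is adjacent to at least two of the other three, and no two edges can share a color. So it needs $12=2\Delta+4$ colors. One graph with $\Delta=4$ might be a small accident, but the excess does not disappear when $\Delta$ grows.

**Proposition 1.** (i) For $j,n\ge2$ we have $\chi'_{ss}(K_{j,n})=jn$; for $n\ge j$ this is $j\Delta$. (ii) For every $n\ge5$ there is a planar graph with $\Delta=n$ and $\chi'_{ss}\ge2\Delta+3$. In particular, no bound $2\Delta+C$ with $C<3$ is valid for all planar graphs.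

*Proof.* (i) Two edges of $K_{j,n}$ share a vertex or are disjoint and span a $C_4$, in which no vertex has degree one. So all $jn$ edges need distinct colors.

(ii) Let $G$ be the *double wheel*: a cycle $q_1\dots q_n$ and two nonadjacent vertices $x,y$ joined to all $q_i$. It is planar (put $x$ inside the cycle and $y$ outside). As $n\ge5$ and the $q_i$ have degree $4$, we have $\Delta=n$. Two of the $2n$ edges $xq_i,yq_j$ share a vertex or have four ends containing a $C_4$, so these edges need $2n$ distinct colors. An edge $q_iq_{i+1}$ cannot share a color with an edge at $x$, since both its ends are adjacent to $x$ and would have degree at least two; likewise for $y$. So the cycle edges use further colors, and each such color class $M$ consists of cycle edges only, with $G[V(M)]=C_n[V(M)]$.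

Not all cycle vertices are covered by $M$, or else all degrees would be two. So the components of $C_n[V(M)]$ are paths, and $M$ restricted to each is its perfect matching; say the path has $2k_j$ vertices and contains $k_j$ edges of $M$. If $k_j\ge3$, then the second edge of $M$ along this path has both ends of degree two, which is impossible. So $k_j\le2$. Each path is followed on the cycle by an uncovered vertex, hence
$$n\ \ge\ \sum_j(2k_j+1)\ \ge\ \tfrac52\sum_j k_j=\tfrac52|M| .$$
The $n$ cycle edges thus need at least $\lceil 5/2\rceil=3$ colors, and $\chi'_{ss}(G)\ge2n+3$. $\square$

By (i), the planar graphs $K_{2,n}$ show that the coefficient $2$ cannot be lowered. The corrected guess is a conjecture of Lužar, Mockovčiaková and Soták, taken here from the paper "On Semistrong Edge-Colorings": *there is a (small) constant $C$ such that $\chi'_{ss}(G)\le2\Delta(G)+C$ for every planar graph $G$.* (For arbitrary graphs they prove $\chi'_{ss}(G)\le\Delta(G)^2$; we shall not need it.) We prove that an absolute constant $C$ exists. The constant obtained is not claimed to be small.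

## 2. Orders with small sets $S(y)$, and the theorems

Only two features of planar graphs will be used: they contain no $K_{3,3}$, and their vertices can be ordered well.

**Definition.** Let $<$ be a linear order on $V(G)$. For a vertex $y$ put
$$S(y)=\{x<y:\ xy\in E(G)\ \text{ or there is } v>y \text{ with } xv,vy\in E(G)\}.$$
The order is *$s$-good* if $|S(y)|\le s$ for all $y$.

So $S(y)$ contains the smaller vertices that $y$ reaches by an edge, or by two edges through a *larger* vertex. (Having $s$-good orders with bounded $s$ is the same as having bounded strong $2$-coloring number.)

*Examples.* Order a rooted tree by nondecreasing distance from the root. Every vertex has at most one smaller neighbor, so no larger vertex connects $y$ to some $x<y$, and $S(y)$ contains at most the parent of $y$. The order is $1$-good. In $K_{2,n}$ put the two vertices $x<y$ of the small side first: then $S(y)=\{x\}$ and $S(v)=\{x,y\}$ for the others, so the order is $2$-good. With $x,y$ put last, $|S(x)|=n$, which is bad. In the double wheel take $x<y<q_1<\dots<q_n$. Then $S(y)=\{x\}$; for $2\le i\le n-2$ we get $S(q_i)=\{x,y,q_{i-1}\}$; $S(q_1)=\{x,y\}$; $S(q_{n-1})=\{x,y,q_{n-2},q_1\}$, where $q_1$ is reached through $q_n$; and $S(q_n)=\{x,y,q_{n-1},q_1\}$. The order is $4$-good.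

**Theorem 2.** If $G$ has an $s$-good order ($s\ge1$) and no subgraph $K_{3,t}$ ($t\ge1$), then $\chi'_{ss}(G)\le2\Delta(G)+C(s,t)$, where $C(s,t)$ depends only on $s,t$.

**Lemma 3.** Every planar graph has a $452$-good order.

**Corollary 4.** $\chi'_{ss}(G)\le2\Delta(G)+C(452,3)$ for every planar graph $G$. So the conjecture is true.

The corollary follows from Theorem 2 and Lemma 3, as planar graphs contain no $K_{3,3}$.

**Theorem 5.** Let $\mathcal G$ be a class of graphs closed under subgraphs such that, for some $s$, every graph in $\mathcal G$ has an $s$-good order. Then

* (a) $\chi'_{ss}\le2\Delta+O(1)$ on $\mathcal G$ if and only if $K_{3,t}\notin\mathcal G$ for some $t$;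
* (b) $\chi'_{ss}\le\Delta+O(1)$ on $\mathcal G$ if and only if $K_{2,t}\notin\mathcal G$ for some $t$.

(The hypothesis holds for every subgraph-closed class of bounded expansion, in particular for every proper minor-closed class: X. Zhu, *Colouring graphs with bounded generalized colouring number*, Discrete Math. 309 (2009).)

*Proof of Lemma 3.* We choose the order from the largest vertex downward. At each time $V(G)=L\cup U$, where $U$ holds the vertices already placed, all larger than those of $L$. We keep the invariant that each $v\in U$ has at most $11$ neighbors in $L$. Let $n=|L|\ge1$, and let $M$ be the graph on $L$ in which two vertices are adjacent if they are adjacent in $G$ or have a common neighbor in $U$. We need a $y\in L$ with few $M$-neighbors and few neighbors in $L$, so we count edges of $M$, using that a planar graph on $N$ vertices has at most $3N$ edges, and at most $2N$ if it is bipartite.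

First take the pairs that are adjacent in $G$ or have a common neighbor in $U$ with *exactly* two neighbors in $L$. They form a simple graph on $L$. Replacing each pair not adjacent in $G$ by a path through such a vertex of $U$, we find a subdivision of this simple graph inside $G$; distinct pairs use distinct vertices, since the vertex determines the pair. So this graph is planar and has at most $3n$ edges.

The remaining edges of $M$ come from vertices of $U$ with at least three neighbors in $L$. Let $k$ be their number. The bipartite planar graph between them and $L$ has at least $3k$ and at most $2(k+n)$ edges, so $k\le2n$. By the invariant they contribute at most $2n\binom{11}2=110n$ pairs. Hence $|E(M)|\le113n$.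

So at most $226n/453<n/2$ vertices of $L$ have $M$-degree at least $453$. As $G[L]$ has degree sum at most $6n$, at most $6n/12=n/2$ vertices of $L$ have at least $12$ neighbors in $L$. Some $y\in L$ therefore has $M$-degree at most $452$ and at most $11$ neighbors in $L$. Move $y$ to $U$ as the next largest vertex. The invariant persists, and $S(y)=N_M(y)$: the vertices smaller than $y$ are those of $L\setminus\{y\}$, and the larger ones are those that were already in $U$. So $|S(y)|\le452$. $\square$

## 3. Subdivisions: where counting stops, and a coloring of half-edges

Being semistrong is not a condition on pairs of edges: in the path $1\,2\,3\,4\,5\,6$ any two of $12,34,56$ form a semistrong matching, but the three do not. An order cures this. In an edge $uv$ with $u<v$ call $u$ the *top* and $v$ the *bottom*, $u$ a *parent* of $v$ and $v$ a *child* of $u$. We ask for more than necessary: in each color class, the *bottom* of each edge should have degree one. This says that no edge of the class covers a neighbor of $v$ other than $u$, which is a condition on pairs of edges.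

Consider a model case. Let $H$ be a loopless multigraph of maximum degree at most $\Delta$, and let $G$ arise by subdividing every edge $e$ of $H$ once, by a vertex $v_e$. Order $V(H)$ first and the vertices $v_e$ after. An edge $xv_e$ of $G$ is a *half-edge* $(x,e)$ of $H$, and each edge $e=xz$ of $H$ has two half-edges. The bottom $v_e$ has the neighbors $x$ and $z$ only, so what we need is this:

$$\text{for } e=xz,\ \text{the color of }(x,e)\text{ differs from that of every other half-edge at }x\text{ and of every half-edge at }z. \tag{1}$$

The sensible first attempt is to color the half-edges one by one. How many others may conflict with $(x,e)$? There are at most $\Delta-1$ others at $x$ and at most $\Delta$ at $z$. But (1) also applies with the roles exchanged: for each other edge $e'=xz'$ at $x$, the half-edge $(z',e')$ must differ from everything at $x$, which gives up to $\Delta-1$ more. In total we have $3\Delta-2$, and the count guarantees only $3\Delta-1$ colors. A clever order does not repair this. Let $H$ be the triangle on $x,y,z$ with each edge replaced by $\mu$ parallel edges, so $\Delta=2\mu$ and the subdivision is planar. The half-edge $(x,e)$ with $e=xz$ conflicts with $2\mu-1$ others at $x$, with $2\mu$ at $z$, and with the $\mu$ half-edges at $y$ belonging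 to edges $xy$ (the half-edges at $z$ belonging to other edges $xz$ are already counted). That is $5\mu-1=\frac52\Delta-1$ for *every* half-edge, by symmetry. In any order, the last one colored has all these conflicts already colored, so counting alone cannot certify fewer than $\frac52\Delta$ colors.

What helps is that $H$ can be split into paths and cycles, on which (1) is easy.

**Lemma 6.** Let $H$ be a loopless multigraph with maximum degree at most $\Delta$, $\Delta\ge1$. Its half-edges can be colored with $2\Delta+2$ colors so that (1) holds.

*Proof.* *Splitting $H$.* Let $k=\lceil\Delta/2\rceil$. The sum $\sum_x(2k-\deg_Hx)$ is even. List each vertex $x$ with multiplicity $2k-\deg_Hx$, pair up the entries of the list, and add an edge (or a loop) for each pair. This gives a $2k$-regular multigraph $H'\supseteq H$, where a loop counts two. Orient $H'$ along Euler tours of its components; then all in- and outdegrees equal $k$. The bipartite multigraph with an edge $x^+z^-$ for each arc $x\to z$ is $k$-regular, so by König's theorem it splits into $k$ perfect matchings. In $H'$, each of them is a subgraph with all degrees two. (This is Petersen's theorem.) Delete the added edges: $H$ splits into loopless $F_1,\dots,F_k$ of maximum degree at most two. Give each $F_i$ its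 own four colors. Then (1) needs checking only inside one $F_i$, and only inside one component of it.

*Coloring a path or a cycle.* A component with an edge is a path or a cycle of length at least two. List its half-edges in the order in which one meets them,
$$(x_0,e_0),(x_1,e_0),(x_1,e_1),(x_2,e_1),(x_2,e_2),\dots,$$
linearly for a path, cyclically for a cycle; in the second case the list has even length $\ell\ge4$. Two half-edges at the same vertex, or of the same edge, are neighbors in the list. A half-edge $(x,e)$, $e=xz$, and the other half-edge at $z$ are at distance two, and all pairs at distance two are of this kind. So (1) says exactly that entries at distance at most two have distinct colors. For a path use $1,2,3,1,2,3,\dots$. For a cycle write $\ell=3a+4b$ with $a,b\ge0$: if $4\mid\ell$ take $a=0$, otherwise $\ell\ge6$ and $a=2$ works. Concatenate $a$ blocks $123$ and $b$ blocks $1234$. Any three cyclically consecutive entries are distinct, because each block begins with $1,2$ and ends with $2,3$ or $3,4$, so across a boundary we see $2,3,1$ or $3,1,2$ or $3,4,1$ or $4,1,2$. The number of colors is $4k\le2\Delta+2$. $\square$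

So subdivisions are settled with $2\Delta+2$ colors. For a double edge $H$ the subdivision is $C_4$, $\ell=4$, and the coloring $1234$ is forced; for the triangle it is $C_6$ colored $123123$.

## 4. Main and minor parents, and edge sets that cost only a constant

From here to the end of Section 7, $G$ is as in Theorem 2 with a fixed $s$-good order, and $\Delta=\Delta(G)\ge1$ (with no edges there is nothing to prove). Let $N^-(v)$ be the set of parents of $v$. Clearly $N^-(v)\subseteq S(v)$, so every vertex has at most $s$ parents.

A general graph differs from a subdivision in that a vertex may have one parent or more than two, and may be a bottom and a top at once. We make it look like a subdivision by keeping two parents per vertex.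

**Definition.** The *main parents* of $v$ are its two smallest parents $p_1(v)<p_2(v)$, or its only parent $p_1(v)$ if it has just one; in that case $v$ is *single*. All other parents are *minor parents*. The edge $uv$ ($u<v$) is *main* or *minor*, and $v$ is a main or minor child of $u$, according to whether $u$ is a main or a minor parent of $v$.

In the double wheel with the order above, the main parents of every $q_i$ are $x,y$, and the minor edges are the cycle edges. In $K_{3,n}$ with the small side $x<y<z$ first, all $n$ edges at $z$ are minor. This is what excluding $K_{3,t}$ prevents.

**Lemma 7.** Each vertex $y$ has at most $m:=(t-1)\binom s2$ minor children.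

*Proof.* If $v$ is a minor child of $y$, then $p_1(v)<p_2(v)<y<v$, and through $v$ we see $p_1(v),p_2(v)\in S(y)$. A given pair in $S(y)$ arises from at most $t-1$ vertices $v$, since $t$ of them, with the pair and $y$, would form a $K_{3,t}$. $\square$

The smaller main parent is always visible from the larger one, through $v$:
$$p_1(v)\in S(p_2(v))\qquad\text{for every non-single } v \text{ with a parent.}\tag{2}$$
This has an asymmetric consequence that drives the proof: a given $z$ is the *larger* main parent together with at most $s$ different vertices $p_1$, whereas a given $u$ may be the *smaller* main parent together with arbitrarily many $p_2$.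

The next lemma says which edges we may neglect.

**Lemma 8.** Let $R$ be a set of edges such that every vertex is the top of at most $b$ edges of $R$. Then $R$ splits into at most $2q+1$ semistrong matchings, where $q=(s+1)(b+s)+2s^2$.

*Proof.* For distinct $e=uv$ ($u<v$) and $f$ in $R$, say that $e$ *sees* $f$ if $f$ contains a vertex of $N[v]=N(v)\cup\{v\}$. A set of edges in which no edge sees another is a matching, since $u,v\in N[v]$. In it the bottom $v$ of each edge $uv$ has no covered neighbor except $u$, so it is semistrong. Hence it suffices to properly color the graph on $R$ in which $e,f$ are adjacent when one sees the other.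

Suppose $e=uv$ sees $f$ via $w\in f\cap N[v]$. If $w\in N^-(v)\cup\{v\}$, charge the pair to $e$. There are at most $s+1$ choices of $w$, and at most $b+s$ edges of $R$ at $w$ ($b$ with top $w$, and $s$ with bottom $w$). So $e$ is charged at most $(s+1)(b+s)$ times in this way. If $w>v$, charge the pair to $f$. There are two choices of $w\in f$, at most $s$ choices of $v\in N^-(w)$, and at most $s$ edges with bottom $v$. So $f$ is charged at most $2s^2$ times in this way. Therefore any $R'\subseteq R$ spans at most $q|R'|$ adjacent pairs, and some member of $R'$ has at most $2q$ neighbors in $R'$. The graph is $2q$-degenerate, hence $(2q+1)$-colorable. $\square$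

## 5. Which conflicts can be deleted and which must be avoided

By Lemma 8, a conflict can be removed at constant cost if deleting boundedly many edges *per top* removes it. Minor edges can be deleted at once, by Lemma 7. Suppose the main edges have been colored. What can spoil a color class? Let $uv$ be a main edge, $u<v$, and let $w\ne u$ be a neighbor of $v$ lying on another edge $f$ of the same color. Here is the list of possibilities.

* (A) $w$ is the other main parent of $v$, and $f=wy$ with top $w$.
* (B) $w=p_1(v)$, $u=p_2(v)$, and $f=tw$ with bottom $w$.
* (C) $w=p_2(v)$, $u=p_1(v)$, and $f=tw$ with bottom $w$.
* (D) $w$ is a minor parent of $v$, and $f=wy$ with top $w$.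
* (E) $w$ is a minor parent of $v$, and $f=tw$ with bottom $w$.
* (F) $w$ is a child of $v$, and $f=wy$ with top $w$.

(If $w$ is a child of $v$ and the bottom of $f$, exchange the roles of $uv$ and $f$.)

Three kinds can be deleted. In (B) we have $w\in S(u)$ by (2), so the color of $uv$ is one of at most $2s$ colors determined by $u$; if colors at a top are distinct, at most $2s$ such edges $uv$ have top $u$. In (D), the color of $f$ is among the at most $2m$ colors on main edges down to the minor children of its top $w$. In (F) we have $v\in S(w)$, and again $f$ has one of at most $2s$ colors determined by its top.

The others resist. In (A) there may be $\Delta$ candidates $f$; this is what Lemma 6 handles. In (C), for a fixed top $u=p_1(v)$ the vertex $p_2(v)$ may take arbitrarily many values, so all edges at $u$ might be affected. In (E) both $v$ and $w$ are bottoms, and nothing bounds the number of affected edges at $u$ or at $t$. For (C) and (E) each *single* edge has boundedly many forbidden colors, so we would like to recolor. But recoloring an edge of the model of Section 3 means avoiding three families of about $\Delta$ colors each, and we are back at $3\Delta$.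

The way out is to recolor only edges $uv$ with $u=p_1(v)$, and to *drop* one of the three families: the colors on edges with top $z=p_2(v)$. This leaves conflicts of type (A), but if for each $z$ only boundedly many $v$ with $p_2(v)=z$ are recolored, then boundedly many edges with top $z$ are hit, and those we delete. Consequence (2) provides the bound: the recolored $v$ with $p_2(v)=z$ are spread over at most $s$ values of $p_1(v)$. For (C) this is enough, as we shall see. For (E) we first use the freedom to permute colors among all $v$ with the same two main parents, so that only boundedly many $v$ per pair of parents need recoloring.

## 6. The coloring of the main edges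

Call $v,w$ *conflict neighbors* if one is a minor parent of the other. Each vertex has at most $s+m$ conflict neighbors, and each of these is the bottom of at most two main edges. Put
$$B:=2(s+m),\qquad K:=2\Delta+2+B .$$
The main edges will be colored from $\{1,\dots,K\}$.

**Step 1: the base coloring.** The purpose is to prevent (A). Let $H$ be the multigraph on $V(G)$ with an edge $e_v=p_1(v)p_2(v)$ for each non-single $v$ that has a parent. It is loopless, and $\deg_H(x)\le\Delta$ since $\deg_H(x)$ counts main children of $x$. Apply Lemma 6 and let $c(xv)$ be the color of $(x,e_v)$ for each non-single $v$ and each main parent $x$ of $v$. Main edges with a single bottom stay uncolored for now. Property (1) reads, among colored edges: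

* (P1) Main edges with the same top have distinct colors.
* (P2) If $v$ has main parents $x\ne z$ (in either order) and $v'$ is a main child of $z$ (possibly $v'=v$), then $c(xv)\ne c(zv')$.

In the double wheel, $H$ consists of $n$ parallel edges $xy$, and (P1) and (P2) say that all $2n$ main edges have different colors.

**Step 2: permuting inside bundles (Phase 1).** The purpose is to prevent (E) for all but boundedly many vertices per pair of main parents. For $u<z$ let the *bundle* $\beta_{u,z}$ be the set of $v$ with $p_1(v)=u$, $p_2(v)=z$. We allow ourselves to permute the color pairs $(c(uv),c(zv))$ among the elements $v$ of one bundle.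

This preserves (P1) and (P2). Indeed, for a bundle $\beta$ and one of its parents $x$, let $C_x(\beta)=\{c(xv):v\in\beta\}$. Property (P1) says that the colors on the edges from $x$ to $\beta$ are distinct and that the sets $C_x(\beta)$ of different bundles at $x$ are disjoint. Property (P2) says that $C_x(\beta)\cap C_z(\beta')=\emptyset$ whenever $\beta$ has parents $x,z$ and $\beta'$ is any bundle having $z$ as a parent. Permuting pairs changes none of these sets and keeps the colors from $x$ to $\beta$ distinct.

Process the bundles one by one, in any order. When $\beta=\beta_{u,z}$ with $|\beta|=n$ is processed, let $v\in\beta$ *forbid* every color currently on a main edge whose bottom is a conflict neighbor of $v$ outside $\beta$. These are at most $B$ colors. By (P1) and (P2), each color occurs in at most one of the $n$ pairs of $\beta$: at most once on edges at $u$, at most once on edges at $z$, and not on both sides. So at least $n-B$ pairs contain no color forbidden by $v$. Hence every nonempty $A\subseteq\beta$ is compatible, in total, with at least $n-B\ge|A|-B$ pairs. By the deficiency form of Hall's theorem, all but at most $B$ elements of $\beta$ can be given distinct pairs free of colors they forbid. The remaining pairs go arbitrarily to the remaining at most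 $B$ elements, which we call *problem* elements.

**Step 3: recoloring edges $p_1(v)v$ (Phase 2).** The purpose is to color the edges to single vertices, to prevent (C), and to repair one edge of each problem element. Process all vertices $v$ having a parent in increasing order. Let $u=p_1(v)$ and, if $v$ is non-single, $z=p_2(v)$. Call $v$ *bad* if it is single, or a problem element, or if $c(uv)\in\{c(tz):t\text{ a main parent of }z\}$. If $v$ is bad, (re)color $uv$ with a color $a\in\{1,\dots,K\}$ satisfying the following rules, which refer to the currently colored edges:

1. $a\ne c(uv')$ for every other main child $v'$ of $u$;
2. $a\ne c(wv')$ for every main child $v'$ of $u$ (including $v'=v$) that has another main parent $w\ne u$;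
3. $a\ne c(tz)$ for the main parents $t$ of $z$, if $z$ exists;
4. $a$ differs from every color on a main edge whose bottom is a conflict neighbor of $v$.

The rules exclude at most $(\Delta-1)+\Delta+2+B<K$ colors, so this is possible. The family dropped, as announced, is that of all colors on edges with top $z$; rule 2 avoids only $c(zv)$ among them, unless some happen to be excluded for another reason.

In Phase 2 only edges $p_1(v)v$ change, each at most once, when $v$ is processed. In the end every main edge is colored. Let $c$ denote the final coloring, and $X$ the set of bad non-single vertices.

**Lemma 9.** For each $z$, at most $2s+sB$ vertices $v\in X$ have $p_2(v)=z$.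

*Proof.* By (2) such a $v$ has $p_1(v)\in S(z)$, so $z$ is the larger parent of at most $s$ nonempty bundles, and these contain at most $sB$ problem elements. Suppose $v\in X$ is not a problem element. When $v$ is processed, $p_1(v)v$ still has its Phase 1 color, and this color is one of the at most two colors $c(tz)$, which are already final since $z<v$. Given $p_1(v)$ (at most $s$ choices) and this color (at most two choices), $v$ is determined by (P1) for the Phase 1 coloring. So there are at most $2s$ such $v$. $\square$

**Step 4: what the final coloring satisfies.** We record what survives of (P1) and (P2), and the gain from rule 3.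

* (Q1) Main edges with the same top have distinct colors.
* (Q2) Let $v$ have main parents $x\ne z$ and let $v'$ be a main child of $z$. If $c(xv)=c(zv')$, then $v\in X$, $x=p_1(v)$, $z=p_2(v)$ and $v'\ne v$.
* (Q3) If $v$ is non-single and $t$ is a main parent of $p_2(v)$, then $c(p_1(v)v)\ne c(t\,p_2(v))$.

*Proof of (Q1).* (P1) holds after Phase 1, and rule 1 maintains it each time an edge is (re)colored.

*Proof of (Q2).* If neither $xv$ nor $zv'$ was (re)colored in Phase 2, both have Phase 1 colors, which differ by (P2). So at least one was (re)colored; consider the one for which this happened last. At that moment the other, if colored, has its final color.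

Suppose it is $zv'$. The edge $xv$ is colored throughout, as $v$ is non-single. Rule 2, for the top $z$, its main child $v$ and the other main parent $x$ of $v$, gave $c(zv')\ne c(xv)$, a contradiction.

So it is $xv$. Then $x=p_1(v)$, hence $z=p_2(v)$, and $v$ is bad and non-single, that is, $v\in X$. Rule 2 with $v'=v$ gave $c(xv)\ne c(zv)$, and $zv=p_2(v)v$ never changes in Phase 2. So $v'\ne v$.

*Proof of (Q3).* Edges with bottom $p_2(v)<v$ are colored and final when $v$ is processed. If $v$ is not bad, the inequality holds by the definition of bad; if $v$ is bad, it holds by rule 3. $\square$

## 7. The deleted edges, and the proof of Theorem 2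

**Step 5: the set $R$ of deleted edges.** The purpose is to remove (B), (D), (F), the leftovers of (A), and those of (E), with a bounded number of edges per top. For a vertex $z$ put
$$T_z=\{c(ty):\ y\in S(z)\cup\{z\},\ t\text{ a main parent of }y\},\qquad |T_z|\le2(s+1).$$
Let $R=R_0\cup R_1\cup R_2\cup R_3\cup R_4$, where

* $R_0$ is the set of minor edges; a vertex is the top of at most $m$ of them (Lemma 7);
* $R_1$ is the set of main edges $zv'$ with top $z$ for which some $v\in X$ has $p_2(v)=z$ and $c(p_1(v)v)=c(zv')$; a vertex is the top of at most $2s+sB$ of them (Lemma 9 and (Q1));
* $R_2$ is the set of main edges $zv$, $z<v$, with $c(zv)\in T_z$; a vertex is the top of at most $2s+2$ of them (by (Q1));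
* $R_3$ is the set of main edges $wy$, $w<y$, such that $c(wy)=c(xv)$ for some minor child $v$ of $w$ and some main parent $x$ of $v$; a vertex is the top of at most $2m$ of them (Lemma 7 and (Q1));
* $R_4$ is the set of edges $p_2(v)v$ with $v$ a problem element; a vertex is the top of at most $sB$ of them, since by (2) it is the larger parent of at most $s$ nonempty bundles.

So every vertex is the top of at most
$$b:=3m+4s+2+2sB$$
edges of $R$. Outside $R$, conflicts of type (E) no longer occur:

* (Q4) If $w$ is a minor parent of $v$, and $xv,tw$ are main edges with tops $x,t$, both not in $R$, then $c(xv)\ne c(tw)$.

*Proof of (Q4).* Note that $v,w$ are conflict neighbors. If at least one of the two edges was (re)colored in Phase 2, then the one for which this happened last avoided the color of the other, by rule 4; the other was already colored and final.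

Otherwise both have their Phase 1 colors, and $v,w$ are non-single. If $v,w$ lie in the same bundle, the colors differ: by (P1) if $x=t$, and by (P2) if $x\ne t$, for then $x,t$ are the two main parents of $v$ and $w$ is a main child of $t$. If they lie in different bundles, let $y\in\{v,w\}$ be the one whose bundle was processed later. If $y$ is not a problem element, its pair was chosen free of the colors on main edges down to the other vertex, which had their final Phase 1 values by then. If $y$ is a problem element, then $y$ is bad, so $p_1(y)y$ was recolored in Phase 2, while $p_2(y)y\in R_4\subseteq R$. Neither can be our edge with bottom $y$, a contradiction. $\square$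

**Step 6: the color classes outside $R$ are semistrong.** Fix a color $a$ and let $M_a$ be the set of main edges of color $a$ not in $R$. We show that $M_a$ is a matching in which the bottom of each edge has degree one in $G[V(M_a)]$.

*Matching.* Two edges of $M_a$ with the same top contradict (Q1). Two edges with the same bottom $v$ contradict (Q2), applied with $v'=v$. If $uv,vy\in M_a$ with $u<v<y$, then $c(vy)=c(uv)\in T_v$, so $vy\in R_2$, a contradiction.

*Bottoms.* Let $uv\in M_a$ with $u<v$, and suppose that some $w\in N(v)\setminus\{u\}$ is covered by $f\in M_a$. Then $f\ne uv$, so $f$ is disjoint from $uv$.

Case 1: $w<v$ and $w$ is the other main parent of $v$. Suppose first $f=wy$ with $w<y$ (type (A)). As $c(uv)=c(wy)$, (Q2) with $x=u$, $z=w$, $v'=y$ gives $v\in X$, $u=p_1(v)$ and $w=p_2(v)$. So $f\in R_1$, a contradiction. Now suppose $f=tw$ with $t<w$. If $u<w$ (type (C)), then $u=p_1(v)$ and $w=p_2(v)$, and $c(uv)=c(tw)$ contradicts (Q3). If $w<u$ (type (B)), then $w=p_1(v)\in S(p_2(v))=S(u)$, so $c(uv)=c(tw)\in T_u$ and $uv\in R_2$, a contradiction.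

Case 2: $w<v$ and $w$ is a minor parent of $v$. If $f=wy$ with $w<y$ (type (D)), then $v$ is a minor child of $w$, $u$ is a main parent of $v$ and $c(wy)=c(uv)$, so $f\in R_3$, a contradiction. If $f=tw$ with $t<w$ (type (E)), this contradicts (Q4).

Case 3: $w>v$. If $f=wy$ with $w<y$ (type (F)), then $v\in N^-(w)\subseteq S(w)$, so $c(wy)=c(uv)\in T_w$ and $f\in R_2$, a contradiction. If $f=tw$ with $t<w$, then $t\ne v$ since $f$ is disjoint from $uv$. Now look from $w$: the edge $tw\in M_a$ has bottom $w$; the vertex $v<w$ is a neighbor of $w$ other than $t$; and $v$ is the bottom of $uv\in M_a$. This is the situation "$f=tw$" of Case 1 or Case 2 with $(u,v,w,t)$ replaced by $(t,w,v,u)$, which was shown to be impossible.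

So every $M_a$ is semistrong, and $E(G)\setminus R$ is colored with $K=2\Delta+2+B$ colors.

**Step 7: coloring $R$ and adding up.** By Lemma 8, $R$ can be colored with $2q+1$ new colors, where $q=(s+1)(b+s)+2s^2$. Altogether
$$\chi'_{ss}(G)\ \le\ 2\Delta+2+B+2q+1\ =:\ 2\Delta+C(s,t),$$
with $m=(t-1)\binom s2$, $B=2(s+m)$, $b=3m+4s+2+2sB$ and $q=(s+1)(b+s)+2s^2$. This proves Theorem 2, and with Lemma 3 also Corollary 4. $\blacksquare$

## 8. Excluding $K_{3,t}$ or $K_{2,t}$: proof of Theorem 5

**Lower bounds.** Here we show that the excluded graphs are necessary. By Proposition 1(i), $\chi'_{ss}(K_{3,t})=3t=3\Delta$ for $t\ge3$, and $\chi'_{ss}(K_{2,t})=2t=2\Delta$ for $t\ge2$. So if $K_{3,t}\in\mathcal G$ for all $t$, no bound $2\Delta+O(1)$ holds on $\mathcal G$; if $K_{2,t}\in\mathcal G$ for all $t$, no bound $\Delta+O(1)$ holds.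

**Upper bound in (a).** If $K_{3,t}\notin\mathcal G$, then no $G\in\mathcal G$ contains $K_{3,t}$ as a subgraph, since $\mathcal G$ is closed under subgraphs. We may take $s\ge1$, because an $s$-good order is also $s'$-good for $s'\ge s$. Apply Theorem 2.

**Upper bound in (b).** As in (a), we may let $G$ have an $s$-good order with $s\ge1$, no subgraph $K_{2,t}$, and $\Delta=\Delta(G)\ge1$. The plan is the same with *one* main parent instead of two. Then conflicts (A), (B), (C) do not exist, and a greedy coloring does the rest. So in this part the only main parent of $v$ is its smallest parent $p_1(v)$; all other parents are minor. Each vertex is the bottom of at most one main edge.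

*Few minor children.* If $v$ is a minor child of $y$, then $p_1(v)<y<v$, so $p_1(v)\in S(y)$. A given $x\in S(y)$ arises from at most $t-1$ such $v$, since $t$ of them would form a $K_{2,t}$ with $x,y$. So each $y$ has at most $m'=s(t-1)$ minor children.

*Coloring the main edges.* Process the vertices $v$ having a parent in any order, and color $p_1(v)v$ differently from the already colored main edges with the same top (at most $\Delta-1$) and from the already colored main edges whose bottoms are minor parents or minor children of $v$ (at most $s+m'$). So $\Delta+s+m'$ colors suffice. Call the coloring $c$. Main edges with the same top have distinct colors, and if $w$ is a minor parent of $v$, the main edges with bottoms $v$ and $w$, if both exist, have distinct colors.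

*Deleted edges.* Let $R$ consist of

* $R_0$: the minor edges, at most $m'$ per top;
* $R_2$: the main edges $zv$, $z<v$, with color in $\{c(p_1(y)y):y\in S(z)\cup\{z\}\text{ has a parent}\}$, at most $s+1$ per top;
* $R_3$: the main edges $wy$, $w<y$, with $c(wy)=c(p_1(v)v)$ for some minor child $v$ of $w$, at most $m'$ per top.

Each vertex is the top of at most $2m'+s+1$ edges of $R$.

*Classes outside $R$.* Let $uv$ ($u<v$) and $f$ be distinct main edges of the same color, not in $R$. They do not share a top, since colors at a top are distinct, nor a bottom, since there is one main edge per bottom. The bottom of one is not the top of the other: if, say, $f=vy$ with $v<y$, then $c(vy)=c(p_1(v)v)$ puts $f$ in $R_2$, and the other possibility is the same with the roles exchanged. So the two edges are disjoint.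

Suppose $w\in f\cap N(v)$ with $w\ne u$. Let first $w<v$. As $u=p_1(v)$, $w$ is a minor parent of $v$. If $f=wy$ with $w<y$, then $c(wy)=c(p_1(v)v)$ and $v$ is a minor child of $w$, so $f\in R_3$, a contradiction. If $f=tw$ with $t<w$, then $uv$ and $f$ are the main edges with bottoms $v$ and $w$, which have different colors, a contradiction. Now let $w>v$. If $f=wy$ with $w<y$, then $v\in S(w)$ and $c(wy)=c(p_1(v)v)$, so $f\in R_2$, a contradiction. If $f=tw$ with $t<w$, then $t=p_1(w)$, and $t\ne v$ since the edges are disjoint. So $v$ is a minor parent of $w$, and the main edges $uv$ and $tw$ with bottoms $v$ and $w$ have different colors, a contradiction.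

So in every color class outside $R$ the bottom of each edge has degree one, and the class is semistrong. Lemma 8, with $b$ replaced by $2m'+s+1$, colors $R$ with a number of new colors depending only on $s$ and $t$. Hence
$$\chi'_{ss}(G)\le\Delta+s+m'+O_{s,t}(1)=\Delta+O_{s,t}(1).\qquad\square$$
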